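# Numbers of bases of matroids: Welsh's conjecture holds for every ground set of at least $2^{26}$ elements

## 1. Matroids, bases, and the operations we need

Throughout, $\binom mk=0$ when $0\le m<k$.

**Definition (matroid, basis, rank).** A matroid $M$ on a finite set $E$ is given by a nonempty family $\mathcal B(M)$ of subsets of $E$, the bases, with the exchange property: if $B_1,B_2\in\mathcal B(M)$ and $x\in B_1\setminus B_2$, then there is $y\in B_2\setminus B_1$ with $B_1-x+y\in\mathcal B(M)$. All bases have the same size, the rank $r$ of $M$. Subsets of bases are called independent. We write $b(M)$ for the number of bases, so $1\le b(M)\le\binom nr$ when $|E|=n$.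

*Example.* The uniform matroid $U_{r,n}$ has all $r$-subsets of an $n$-set as bases, so $b(U_{r,n})=\binom nr$. We also write $U_{r,H}$ for the uniform matroid of rank $r$ on the set $H$.

**Definition (free matroid).** A matroid is free if all subsets of its ground set are independent.

*Example.* The free matroid on $\{3,4\}$ is $U_{2,2}$ on that set. Its only basis is $\{3,4\}$.

**Definition (loop, coloop).** A loop lies in no basis, a coloop lies in every basis.

*Example.* Let $M$ be the matroid on $\{1,2,3\}$ with bases $\{1,3\}$ and $\{2,3\}$. Here $3$ is a coloop. Adding an element $4$ that lies in no basis adds a loop. In general one can always add a loop or a coloop to a matroid. Neither changes the number of bases; a loop keeps the rank, a coloop raises it by one.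

**Definition (dual).** The dual of $M$ has as bases the complements $E\setminus B$ of the bases $B$ of $M$. It is a matroid of rank $n-r$ with the same number of bases.

*Example.* The dual of $U_{r,n}$ is $U_{n-r,n}$.

**Definition (direct sum, truncation).** On the union of disjoint ground sets, the direct sum $M_1\oplus M_2$ has as independent sets the unions $I_1\cup I_2$ with $I_j$ independent in $M_j$. If $M$ has rank at least $r$, its truncation to rank $r$ has as independent sets the independent sets of $M$ of size at most $r$. Both are matroids.

*Example.* Take $U_{1,\{1,2\}}\oplus(\text{free matroid on }\{3,4\})$. Its independent sets are the sets not containing $\{1,2\}$, and its rank is $3$. Its truncation to rank $2$ has as bases all pairs except $\{1,2\}$, so it has five bases.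

**Definition (adjacent).** Two $r$-sets are adjacent if they meet in exactly $r-1$ elements.

*Example.* $\{1,2\}$ and $\{1,3\}$ are adjacent, $\{1,2\}$ and $\{3,4\}$ are not.

**Binomial facts.** For given $n,r$ put $N=\binom nr$ and $p=r/n$. Then
$$\binom{n-1}{r-1}=pN,\qquad \binom{n-1}{r}=(1-p)N. \tag{1}$$
For $0\le j\le m\le n$ with $n\ge1$ we have
$$\binom mj\le\left(\frac mn\right)^j\binom nj, \tag{2}$$
because the quotient of the two binomials is $\prod_{i<j}\frac{m-i}{n-i}$ and each factor is at most $m/n$. In the same way, for $k\le r$,
$$\binom{n-k}{r-k}=N\prod_{i<k}\frac{r-i}{n-i}\le p^kN. \tag{3}$$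

## 2. Realised triples, Welsh's conjecture, and the theorems

**Definition (realised, counterexample).** A triple $(n,r,b)$ of integers with $0\le r\le n$ and $1\le b\le\binom nr$ is realised if some rank-$r$ matroid on $n$ elements has exactly $b$ bases. If it is not realised, the pair $(r,b)$ is a counterexample to Welsh's conjecture for matroids on $n$ elements.

*Example.* By the truncation example, $(4,2,5)$ is realised. We shall see below that $(6,3,11)$ is not.

The number of bases of a rank-$r$ matroid on $n$ elements lies between $1$ and $\binom nr$. Does every integer in this interval occur? Welsh conjectured that it does. Anna de Mier observed that no rank-3 matroid on 6 elements has exactly 11 bases. Mayhew and Royle verified that this is the only counterexample for $n\le9$, and computer experiments confirm that there are no others for $n\le12$. In "Some Topics Concerning Graphs, Signed Graphs And Matroids" one finds the following weaker form.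

**Conjecture.** There exists an absolute constant $c$ such that for every $n$ there are at most $c$ counterexamples to Welsh's conjecture for matroids on $n$ elements.

It is true, and more holds.

**Theorem 1.** If $n\ge2^{26}$, every $(n,r,b)$ with $0\le r\le n$ and $1\le b\le\binom nr$ is realised.

**Theorem 2.** For all $n$: if $n\ge1250\,\min(r,n-r)^2$, every $(n,r,b)$ with $1\le b\le\binom nr$ is realised. In particular, for each fixed rank or corank $r$ there are no counterexamples once $n\ge1250r^2$.

**Corollary 3.** The Conjecture holds with $c=2^{2^{26}}$, and over all $n$ together there are only finitely many counterexamples.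

*Proof of Corollary 3 from Theorem 1.* For $n\ge2^{26}$ there are no counterexamples. For $n<2^{26}$ the number of pairs $(r,b)$ is $\sum_r\binom nr=2^n\le 2^{2^{26}}$. Both claims follow. $\square$

None of these three statements uses the computer results. Combined with them, Theorems 1 and 2 say that every counterexample other than $(6,3,11)$ has $13\le n<2^{26}$ and $\min(r,n-r)>\sqrt{n/1250}$. The argument does not decide whether $(6,3,11)$ is the only one.

## 3. Small cases, and eleven bases on six points

**Rank 0 and rank 1.** In rank $0$ only $b=1$ is allowed, and the matroid with all elements loops realises it. In rank $1$ take $U_{1,b}$ and add $n-b$ loops; this gives every $b$ with $1\le b\le n$.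

**Four elements, rank 2.** A loopless rank-2 matroid is a partition of its elements into at least two parallel classes, and the bases are the pairs meeting two different classes. With class sizes $1,1,1,1$; $2,1,1$; $2,2$; $3,1$ we get $6,5,4,3$ bases. Class sizes $2,1$ and one loop give $2$, and class sizes $1,1$ and two loops give $1$. All six values occur.

**Six elements, rank 3: the value 11 is missed.** Suppose $M$ has rank $3$, six elements and $11$ bases. It has no loop, since otherwise $b(M)\le\binom53=10$. So $M$ is a simple rank-3 matroid on $m$ points in which each point is replaced by a parallel class; call the class sizes weights. They sum to $6$. The bases are counted by summing the product of the weights over the non-collinear triples of points. Distinct lines share at most one point, and not all points lie on one line.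

- $m=6$: we need exactly $9$ collinear triples. A 5-point line gives $10$. If there is a 4-point line, any other line with at least three points consists of the two remaining points and one point of the 4-point line, and there is at most one such line; this gives $4$ or $5$. If all long lines have three points, each point is on at most two of them, so there are at most $6\cdot2/3=4$ lines. The value $9$ does not occur.
- $m=5$, weights $2,1,1,1,1$: all triples together have weight $\binom43+2\binom42=16$, so we need collinear weight $5$. A 4-point line is the only long line and gives $4$ (heavy point not on it) or $1+2\cdot3=7$. Otherwise there are at most two 3-point lines: two of them meet in one point and cover all five points, and any third triple contains two points of one of them. One line gives $1$ or $2$. Two lines cover the heavy point, and give $3$ or $4$. The value $5$ does not occur.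
- $m=4$: weights $3,1,1,1$ give at most $1+3\cdot3=10$. Weights $2,2,1,1$ give $12$ without a 3-point line, and $10$ or $8$ with one, since the collinear triple has weight $2$ or $4$.
- $m=3$: the product of the weights is at most $2\cdot2\cdot2=8$.

So $11$ does not occur, although $10$ and $12$ do.

## 4. Loops, coloops, and the top range

If $b\le\binom{n-1}r$, it is tempting to find a rank-$r$ matroid on $n-1$ elements with $b$ bases and add a loop. Similarly, for $b\le\binom{n-1}{r-1}$ one could use a coloop. When $2r\le n$ the first range contains the second, and what is left is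
$$\binom{n-1}r<b\le\binom nr .$$
Call this the top range for $(n,r)$. In terms of the number $\ell=N-b$ of $r$-sets that must fail to be bases, it reads, by (1),
$$0\le\ell<\binom{n-1}{r-1}=pN. \tag{4}$$

Two things stand in the way. A plain induction on $n$ has no starting point, since the triples for $n-1$ may include exceptions such as $(6,3,11)$. And the top range must be treated directly. Section 9 handles the first obstacle by descending to a smaller matroid in one jump. Sections 5 to 8 handle the second. Here is the statement that they prove.

**Definition (good pair).** A pair $(n,r)$ with $1\le r\le n$ is good if one of the following holds: (i) $r=1$; (ii) $25r^2\le n$; (iii) $n\ge2^{24}$ and $2r\le n$.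

*Example.* $(100,2)$ is good by (ii), and $(2^{24},2^{23})$ is good by (iii). The pair $(6,3)$ is not good.

**Proposition 4.** If $(n,r)$ is good, then $(n,r,b)$ is realised for every $b$ with $\binom{n-1}r<b\le\binom nr$.

Case (i) is immediate: if $r=1$ then $n-1<b\le n$, so $b=n$ and $U_{1,n}$ works. From now on $r\ge2$. Note that $2r\le n$ in cases (ii) and (iii).

## 5. Deleting pairwise non-adjacent bases

The most direct way to lower the number of bases by one is to take a basis and declare it dependent. The next lemma says when many bases may be removed at once, and guarantees many that may.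

**Lemma 5.** Let $M$ be a rank-$r$ matroid on an $n$-set $E$, with $1\le r<n$. Let $\mathcal F$ be a set of bases $B$ of $M$ such that every $r$-set adjacent to $B$ is also a basis of $M$. Then for every integer $0\le\tau\le|\mathcal F|/n$ there is a rank-$r$ matroid on $E$ with exactly $b(M)-\tau$ bases.

*Proof.* **Finding the bases to remove.** Label the elements of $E$ bijectively by $\mathbb Z_n$ and color each $r$-set by the sum of its labels in $\mathbb Z_n$. If $B'=B-u+v$ is adjacent to $B$, the two colors differ by the difference of two distinct labels, which is nonzero. So adjacent sets have different colors. There are $n$ colors, hence some color class contains at least $|\mathcal F|/n$ members of $\mathcal F$, and they are pairwise non-adjacent. Let $S$ consist of $\tau$ of them.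

**Removing them leaves a matroid.** Let $\mathcal B'=\mathcal B(M)\setminus S$. It is nonempty: this is clear if $S=\emptyset$; if $B\in S$, then $B$ has a neighbor because $1\le r<n$, and that neighbor is a basis of $M$ and not in $S$.

For exchange, let $B_1,B_2\in\mathcal B'$ and $x\in B_1\setminus B_2$. In $M$ there is $y\in B_2\setminus B_1$ such that $B:=B_1-x+y$ is a basis of $M$. If $B\notin S$ we are done. Suppose $B\in S$. If $|B_2\setminus B_1|=1$, then $B=B_2\notin S$, a contradiction. So there is $y'\in B_2\setminus B_1$ with $y'\ne y$. Then
$$B_1-x+y'=B-y+y'$$
is adjacent to $B\in S\subseteq\mathcal F$, hence a basis of $M$. It is not in $S$, since no two members of $S$ are adjacent. So $y'$ is a valid exchange in $\mathcal B'$. $\square$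

*Example.* In $U_{2,4}$ with labels $0,1,2,3$, the color class of sum $1$ is $\{0,1\},\{2,3\}$. Removing one of these pairs leaves $5$ bases, removing both leaves $4$.

**How far this goes from $U_{r,n}$.** With $M=U_{r,n}$ and $\mathcal F$ all $r$-sets, the lemma removes any number of bases up to $N/n$. No better choice of non-adjacent sets would do much more. Two distinct members of a pairwise non-adjacent family $S$ share no $(r-1)$-subset, so $r|S|\le\binom n{r-1}=\frac{r}{n-r+1}N$, i.e.
$$|S|\le\frac N{n-r+1}. \tag{5}$$
By (4) we need to reach $\ell$ up to $pN-1$. The ratio of $pN=\frac rnN$ to the bound (5) is $\frac{r(n-r+1)}n\ge\frac r2$ for $2r\le n$. So this approach is short by a factor of at least about $r/2$.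

The plan is therefore: first make a large and structured set of $r$-sets dependent, so as to use up almost all of $\ell$, and then remove the remaining $\tau$ bases with Lemma 5. For this we need the remainder to be at most $|\mathcal F|/n$, and $\mathcal F$ must still be a sizable part of all $r$-sets.

## 6. One large hyperplane when $25r^2\le n$

This section proves case (ii) of Proposition 4 for $r\ge2$. Here $n\ge100$, and
$$r\le\frac{\sqrt n}5,\qquad \frac rn\le\frac1{5\sqrt n}\le\frac1{50}. \tag{6}$$
If $\ell=0$ take $U_{r,n}$. Let $\ell\ge1$.

**Step 1: make all $r$-subsets of one set dependent.** This step uses up as much of $\ell$ as a single binomial $\binom mr$ can. Let $m\ge r$ be the largest integer with $\binom mr\le\ell$; it exists since $\binom rr=1\le\ell$. As $\ell<N$, we have $m\le n-1$. Let $H\subset E$ with $|H|=m$, and let $M$ be the truncation to rank $r$ of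
$$U_{r-1,H}\oplus(\text{free matroid on }E\setminus H).$$
The direct sum has rank $r-1+n-m\ge r$, so the truncation makes sense. Its bases are the $r$-sets not contained in $H$, and $b(M)=N-\binom mr$. The remainder is
$$\tau=\ell-\binom mr<\binom{m+1}r-\binom mr=\binom m{r-1}. \tag{7}$$

**Step 2: reduce to one inequality.** Let $\mathcal F=\{B:|B\cap H|\le r-2\}$, the set of $r$-sets meeting $H$ in at most $r-2$ elements. Passing to a neighbor raises $|B\cap H|$ by at most one, so $B\in\mathcal F$ and all its neighbors are bases of $M$. By (7) and Lemma 5 it suffices to show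
$$n\binom m{r-1}\le|\mathcal F|. \tag{8}$$
Then Lemma 5 gives a matroid with $b(M)-\tau=N-\ell=b$ bases.

**Step 3: inequality (8) when $m\ge n/5$.** Here the size of $\binom m{r-1}$ is controlled through $\binom mr\le\ell$. Put $\theta=\frac{r^2}{m-r+1}$. By (6),
$$m-r+1\ge\frac n5-\frac{\sqrt n}5=\frac n5\left(1-\frac1{\sqrt n}\right)\ge\frac{9n}{50},$$
and $r^2\le n/25$, so $\theta\le\frac{50}{25\cdot9}=\frac29$. Since $\binom mr\le\ell\le\frac rnN$,
$$\binom m{r-1}=\binom mr\cdot\frac r{m-r+1}\le\frac rnN\cdot\frac r{m-r+1}=\frac{\theta N}n .$$
The $r$-sets outside $\mathcal F$ lie in $H$ or meet $H$ in $r-1$ elements, so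
$$N-|\mathcal F|=\binom mr+(n-m)\binom m{r-1}\le N\left(\frac rn+\theta\right)\le N\left(\frac1{50}+\frac29\right)<\frac N2 .$$
Hence $|\mathcal F|\ge N/2\ge\theta N\ge n\binom m{r-1}$.

**Step 4: inequality (8) when $m<n/5$.** Now $\binom m{r-1}$ is small for trivial reasons. By (2),
$$\binom m{r-1}\le5^{-(r-1)}\binom n{r-1}=\frac{r}{5^{r-1}}\cdot\frac N{n-r+1}\le\frac25\cdot\frac N{n-r+1},$$
because $r5^{-(r-1)}$ is $\frac25$ at $r=2$ and decreases afterward. By (6), $n-r+1\ge\frac{49}{50}n$, so $n\binom m{r-1}\le\frac25\cdot\frac{50}{49}N<0.41N$. Each $r$-set outside $\mathcal F$ arises by choosing an $(r-1)$-subset of $H$ and one further element of $E$, so $N-|\mathcal F|\le(n-r+1)\binom m{r-1}\le\frac25N$. Hence $|\mathcal F|\ge0.6N>n\binom m{r-1}$.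

This proves case (ii). $\square$

**Where one hyperplane stops working.** Let $n\ge8$ be even and $r=n/2$, so $pN=\binom{n-1}r=\frac N2$. Take $\ell=\frac N2-1$, the largest value in (4). Then $m=n-2$, since $\binom{n-2}r<\frac N2$ and hence $\binom{n-2}r\le\ell$. The remainder is
$$\tau=\binom{n-1}r-1-\binom{n-2}r=\binom{n-2}{r-1}-1=\frac{r(n-r)}{n(n-1)}N-1>\frac N4-1 .$$
By (5), a pairwise non-adjacent family has at most $\frac{2N}{n+2}\le\frac N5$ members, and $\frac N4-1\ge\frac N5$ because $N\ge\binom84=70$. So the remainder is out of reach of any removal of pairwise non-adjacent bases. The sizes $\binom mr$ form too coarse a scale: consecutive ones differ by a constant fraction of $N$, while we can only repair an error of order $N/n$.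

## 7. Block matroids and a finer scale

What is needed is a supply of structured modifications whose costs decrease step by step from about $pN$ to below $N/n$. By (3), the $r$-sets containing a fixed $k$-set number at most $p^kN$. So forbidding a set of size $2$, then sets of size $3$, $4$, and so on, gives costs of order $p^kN$, and the remainder $\ell$ can be expanded greedily, much as a number is expanded in base $1/p$. If the forbidden sets are disjoint, the result is always a matroid.

**Definition (block matroid).** Let $A_1,\dots,A_t\subset E$ be disjoint sets, the blocks, with $|A_j|=a_j\ge2$. The subsets of $E$ that contain no $A_j$ are the independent sets of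
$$\bigoplus_jU_{a_j-1,A_j}\oplus(\text{free matroid on the other elements}).$$
If some $r$-set contains no $A_j$, then this matroid has rank at least $r$, and truncating it to rank $r$ gives a matroid $M$ whose bases are exactly the $r$-sets that contain no block. With no blocks, $M=U_{r,n}$.

**Definition ($d_k(M)$).** Let $M$ be a block matroid, $k\le r$, and $X$ a $k$-set disjoint from all blocks. Let $d_k(M)$ be the number of bases of $M$ that contain $X$. By symmetry it depends only on $k$. If $k\ge2$ and $b(M)-d_k(M)>0$, then adding $X$ as a further block yields a block matroid with $b(M)-d_k(M)$ bases. Clearly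
$$d_k(M)\le\binom{n-k}{r-k}. \tag{9}$$

*Example.* Let $n=6$, $r=3$. With the block $\{1,2\}$ we get $20-4=16$ bases. Now $d_2=4$, and adding $\{3,4\}$ leaves $12$ bases. Suppose we want $11$ bases. One more basis must go, but there is no room for a block of size $3$. Lemma 5 does not help either: an $r$-set both of whose blocks survive a swap must be disjoint from $\{1,2\}$ and $\{3,4\}$, and no 3-set is. For large $n$ we shall see that both difficulties disappear: the blocks occupy at most $n/20$ elements, and $\mathcal F$ contains at least $e^{-21}N$ sets.

For the greedy expansion to be short, one block must cost nearly as much as (9) allows, even if there are many blocks already. The next lemma says so as long as we are in the top range.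

**Lemma 6.** Let $M$ be a block matroid with $b(M)>\binom{n-1}r$, let $k\le r$, and suppose some $k$-set is disjoint from all blocks. Then
$$d_k(M)\ge(1-p)\binom{n-k}{r-k}.$$

*Proof.* Let $X$ be a $k$-set disjoint from all blocks. Choose a uniformly random $r$-subset $B$ of $E$, and then a uniformly random $(r-k)$-subset $Y$ of $B\setminus X$; this is possible as $|B\setminus X|\ge r-k$. Given the size of $B\setminus X$, the set $B\setminus X$ is a uniform subset of $E\setminus X$ of that size. Hence $Y$ is a uniform $(r-k)$-subset of $E\setminus X$.

If $B$ contains no block, then neither does $Y\subseteq B$. Also, $X\cup Y$ is a basis exactly when $Y$ contains no block, because the blocks are disjoint from $X$. Therefore, using (1),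
$$\frac{d_k(M)}{\binom{n-k}{r-k}}=P(Y\text{ contains no block})\ge P(B\text{ contains no block})=\frac{b(M)}N>1-p. \qquad\square$$

## 8. The greedy expansion when $n\ge2^{24}$ and $2r\le n$

This section proves case (iii) of Proposition 4. By Section 6 we may assume $25r^2>n$, that is, $r>\sqrt n/5$. Thus
$$\frac1{5\sqrt n}<p\le\frac12 .$$

**Step 1: choose the largest block size.** We want $p^KN\le e^{-21}N/n$, so that the final remainder is below $e^{-21}N/n$. Put
$$L=\ln\frac1p,\qquad a=21+\ln n,\qquad x=\frac aL,\qquad K=\lceil x\rceil .$$
Then $\ln2\le L\le L_1$, where $L_1:=\frac12\ln n+\ln5$. We have $x\ge a/L_1\ge2$, because $a\ge2L_1$ amounts to $21\ge2\ln5$. So $K\ge2$. Moreover $a/L_1\le4$, because $a\le4L_1$ amounts to $\ln n\ge21-4\ln5$; here $21-4\ln5<14.6$ and $\ln n\ge24\ln2>16.6$.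

**Step 2: two estimates that keep the blocks few and small.** We show
$$\frac{K-1}r\le\frac1{200}, \tag{10}$$
$$\frac{1.01}p\,x(x+3)\le\frac n{20}. \tag{11}$$

Since $r=pn$ and $1/p=e^L$, we have
$$\frac{K-1}r<\frac xr=\frac an\cdot\frac{e^L}L,\qquad \frac{1.01}{pn}x(x+3)=\frac{1.01}n\,e^L\left(\frac{a^2}{L^2}+\frac{3a}L\right).$$
For fixed $n$ we regard the right-hand sides as functions of $L$ on $[\ln2,L_1]$. The functions $e^L/L$ and $e^L/L^2$ have logarithms $L-\ln L$ and $L-2\ln L$, which are convex; so they are log-convex, hence convex. Both right-hand sides are therefore convex in $L$ and at most the larger of their values at $\ln2$ and $L_1$.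

At $L=L_1$ we have $e^{L}=5\sqrt n$ and $a/L\le4$. The values are at most
$$\frac{4\cdot5\sqrt n}n=\frac{20}{\sqrt n}\le\frac{20}{4096}<\frac1{200}\qquad\text{and}\qquad\frac{1.01\cdot5\sqrt n\cdot4\cdot7}{n}=\frac{1.01\cdot5\cdot28}{\sqrt n}<0.035<\frac1{20}.$$

At $L=\ln2$ they are $\frac{2a}{n\ln2}$ and $\frac{2.02}n\left(\frac{a^2}{\ln^22}+\frac{3a}{\ln2}\right)$. The quotient $a/\sqrt n=(21+\ln n)/\sqrt n$ decreases in $n$, since its derivative has the sign of $1-\frac{21+\ln n}2<0$. So $a^2/n$ and $a/n$ decrease as well, and it suffices to look at $n=2^{24}$, where $a<37.7$. There the first value is below $10^{-5}$. Since $37.7/\ln2<54.5$, the second is at most $\frac{2.02}{2^{24}}(54.5^2+3\cdot54.5)<10^{-3}$. This proves (10) and (11).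

As $r>\sqrt n/5>800$, (10) also gives $K\le1+\frac r{200}\le r\le\frac n2$.

**Step 3: the procedure.** This step spends $\ell$ on blocks. Start with $M=U_{r,n}$, without blocks, and keep track of $\tau:=b(M)-b$; initially $\tau=\ell\ge0$. For $k=2,3,\dots,K$ in turn (stage $k$):

- while $\tau\ge d_k(M)$, add a new block of size $k$ disjoint from the previous blocks.

Each addition lowers both $b(M)$ and $\tau$ by $d_k(M)$, so $\tau$ stays $\ge0$. Throughout, $b(M)\ge b>\binom{n-1}r$. So the family of bases is never empty, the new $M$ is a block matroid, and Lemma 6 applies at every moment. We must check that there is always room for a further $k$-set disjoint from the blocks.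

**Step 4: bound the number of blocks.** At the start of stage $k$ we have
$$\tau<\binom{n-k+1}{r-k+1}.$$
For $k=2$ this is (4). For $k\ge3$, stage $k-1$ has ended, so $\tau<d_{k-1}(M)\le\binom{n-k+1}{r-k+1}$ by (9). By Lemma 6, each block added in stage $k$ lowers $\tau$ by at least $(1-p)\binom{n-k}{r-k}$, and $\tau$ never becomes negative. So at any moment the number $t_k$ of blocks of size $k$ satisfies
$$t_k<\frac1{1-p}\cdot\frac{\binom{n-k+1}{r-k+1}}{\binom{n-k}{r-k}}=\frac1{1-p}\cdot\frac{n-k+1}{r-k+1}\le\frac{2n}{r-K+1}\le\frac{2n}{r(1-1/200)}\le T,\qquad T:=\frac{2.02}p .$$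
Here we used $p\le\frac12$, then (10), and then $\frac{400}{199}<2.02$.

**Step 5: there is room, and the procedure ends.** Let $U$ be the number of elements lying in blocks. At any moment, using $K-1<x$ and $K+2<x+3$ and then (11),
$$U\le T\sum_{k=2}^Kk=T\,\frac{(K-1)(K+2)}2\le\frac{1.01}p\,x(x+3)\le\frac n{20}. \tag{12}$$
At least $\frac{19}{20}n\ge K$ elements are outside all blocks, so a further block always fits. As each $t_k$ is bounded, every stage ends. At the end of stage $K$, by (9) and (3),
$$\tau<d_K(M)\le\binom{n-K}{r-K}\le p^KN=e^{-LK}N\le e^{-Lx}N=e^{-a}N=e^{-21}\,\frac Nn . \tag{13}$$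

**Step 6: the removable bases.** This step prepares Lemma 5 for the final $M$. Let $\mathcal F$ be the set of $r$-sets $B$ with $|B\cap A_j|\le a_j-2$ for all blocks $A_j$ of the final $M$. A neighbor $B'$ of $B$ has $|B'\cap A_j|\le a_j-1$. So $B$ and all its neighbors contain no block and are bases, as Lemma 5 requires. We shall show
$$|\mathcal F|\ge e^{-21}N. \tag{14}$$

**Step 7: a product bound for $|\mathcal F|/N$.** Let $B$ be a uniformly random $r$-subset of $E$, so $|\mathcal F|/N$ is the probability that $B\in\mathcal F$. Put
$$q=\frac r{n-U},\qquad\text{so by (12)}\qquad q\le\frac{20}{19}p\le\frac{10}{19}.$$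
Go through the blocks one at a time. Condition on $B\cap(A_1\cup\dots\cup A_{j-1})$. Then the rest of $B$ is a uniform $s$-subset, for some $s\le r$, of a set of size $\nu=n-\sum_{i<j}a_i\ge n-U+2$ that contains $A_j$. We bound the conditional probability that $|B\cap A_j|\le a_j-2$ in two ways.

- Two specified elements of $A_j$ are both missing from $B$ with probability $\left(1-\frac s\nu\right)\left(1-\frac s{\nu-1}\right)\ge(1-q)^2$, since $\frac s\nu\le\frac s{\nu-1}\le\frac r{n-U}=q$. If they are missing, then $|B\cap A_j|\le a_j-2$.
- A given $(a_j-1)$-subset of $A_j$ lies in $B$ with probability $\prod_{i<a_j-1}\frac{\max(s-i,0)}{\nu-i}\le(s/\nu)^{a_j-1}\le q^{a_j-1}$. If $|B\cap A_j|\ge a_j-1$, then one of the $a_j$ such subsets lies in $B$. So $|B\cap A_j|\le a_j-2$ with probability at least $1-a_jq^{a_j-1}$.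

Using the first bound for sizes $2$ and $3$ and the second for larger sizes, the conditional probability is at least $g(a_j)$, where
$$g(2)=g(3)=(1-q)^2,\qquad g(k)=1-kq^{k-1}\quad(k\ge4).$$
All $g(k)$ lie in $(0,1]$. For $k\ge4$ this holds because $kq^{k-1}$ decreases in $k$, the ratio of consecutive terms being $\frac{k+1}kq\le\frac54\cdot\frac{10}{19}<1$, and because $4q^3\le4\left(\frac{10}{19}\right)^3<0.59$.

The conditional bounds hold whatever the earlier intersections are, so they multiply. As $t_k\le T$ and $0<g(k)\le1$,
$$\frac{|\mathcal F|}N\ge\prod_{k=2}^Kg(k)^{t_k}\ge\prod_{k=2}^Kg(k)^T\ge e^{-T\,S(q)},\qquad S(q):=-4\ln(1-q)-\sum_{k\ge4}\ln\left(1-kq^{k-1}\right). \tag{15}$$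
The terms of $S$ that do not occur in the finite product are nonnegative, so including them only weakens the bound; the series converges because $\sum kq^{k-1}$ does and its terms stay below $0.59$.

**Step 8: the exponent is less than 21.** The factor $T=2.02/p$ may be large, of order up to $\sqrt n$; but then $q$ is small and $S(q)$ is small with it. To use this, expand each logarithm by $-\ln(1-y)=\sum_{i\ge1}y^i/i$. Thus $S$ is a power series in $q$ with nonnegative coefficients and no constant term, convergent for $0\le q\le\frac{10}{19}$. Hence $S(q)/q$ is nondecreasing in $q$, and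
$$T\,S(q)=2.02\cdot\frac{S(q)}q\cdot\frac qp\le2.02\cdot\frac{19}{10}\,S\!\left(\frac{10}{19}\right)\cdot\frac{20}{19}=4.04\,S\!\left(\frac{10}{19}\right).$$
At $q=\frac{10}{19}$ the terms of $S$ are bounded as follows; the numbers subtracted from $1$ are rounded upward.

| term | upper bound |
|---|---|
| $-4\ln\frac9{19}$ | $2.989$ |
| $k=4$: $-\ln(1-0.58318)$ | $0.876$ |
| $k=5$: $-\ln(1-0.38367)$ | $0.485$ |
| $k=6$: $-\ln(1-0.24232)$ | $0.278$ |
| $k=7$: $-\ln(1-0.14880)$ | $0.162$ |
| $k=8$: $-\ln(1-0.08950)$ | $0.094$ |
| $k=9$: $-\ln(1-0.05300)$ | $0.055$ |
| all $k\ge10$ together | $0.077$ |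

For the last row: $10\left(\frac{10}{19}\right)^9<0.031$, and for $k\ge10$ the ratio of consecutive terms $kq^{k-1}$ is at most $\frac{11}{10}\cdot\frac{10}{19}<0.579$. So $kq^{k-1}\le0.031\cdot0.579^{\,k-10}$. Moreover $-\ln(1-y)\le\frac y{1-y}\le\frac y{1-0.031}$ for $0\le y\le0.031$. The sum is at most $\frac{0.031}{0.421\cdot0.969}<0.077$.

The rows add up to $5.016$, so $S\left(\frac{10}{19}\right)<5.1$ and $T\,S(q)<4.04\cdot5.1<20.7<21$. With (15) this proves (14).

**Step 9: finish with Lemma 5.** By (13) and (14), $0\le\tau<e^{-21}N/n\le|\mathcal F|/n$. Lemma 5 gives a rank-$r$ matroid on $E$ with $b(M)-\tau=b$ bases. This completes the proof of Proposition 4. $\square$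

The condition $r>\sqrt n/5$ was used in the bound $L\le L_1$, on which (10) and (11) rest. The complementary range of $r$ is exactly the one that the single hyperplane of Section 6 covers.

## 9. Descent to a smaller rank

Proposition 4 handles only the top range. Now let $b$ be arbitrary, $1\le r\le n/2$ and $1\le b\le\binom nr$. For each smaller rank $s$ there is one ground set size for which $b$ lies in the top range.

**Definition ($\nu(s)$).** For $1\le s\le r$ let $\nu(s)$ be the least integer $\nu\ge s$ with $\binom\nu s\ge b$.

Then
$$\binom{\nu(s)-1}s<b\le\binom{\nu(s)}s .$$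
For $\nu(s)>s$ the left inequality is the minimality of $\nu(s)$, and for $\nu(s)=s$ it reads $0<b$.

*Example.* For $b=11$ we get $\nu(3)=6$, $\nu(2)=6$ and $\nu(1)=11$, since $\binom53=\binom52=10<11$ while $\binom63=20$ and $\binom62=15$.

**Lemma 7.** If for some $s\le r$ the pair $(\nu(s),s)$ is good and $\nu(s)-s\le n-r$, then $(n,r,b)$ is realised.

*Proof.* By Proposition 4 there is a rank-$s$ matroid on $\nu(s)$ elements with $b$ bases. Add $r-s$ coloops and $(n-r)-(\nu(s)-s)\ge0$ loops. The number of bases does not change, the rank becomes $r$, and the number of elements becomes $\nu(s)+(r-s)+(n-r)-\nu(s)+s=n$. $\square$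

In the triple $(6,3,11)$ none of the three values of $s$ helps: $(6,3)$ and $(6,2)$ are not good, and for $s=1$ we have $\nu(1)-1=10>3=n-r$.

For large $n$ we choose $s$ as large as possible. Let $s$ be the largest element of $\{1,\dots,r\}$ for which $(\nu(s),s)$ is good. It exists because $(\nu(1),1)$ is good by (i). If $s=r$, then $\nu(r)\le n$ because $\binom nr\ge b$, and Lemma 7 applies. If $s<r$, put
$$w=\nu(s+1),\qquad V=n-r+s .$$
The pair $(w,s+1)$ is not good, which makes $w$ small. Since $b\le\binom w{s+1}$, this makes $b$ small, and then $\nu(s)$ should be small too. What Lemma 7 needs is $\nu(s)\le V$, and since $V\ge s$ this is the same as $\binom Vs\ge b$. The comparison of ranks $s$ and $s+1$ rests on the following. If $V\ge w$, then, by (2) with $w,V$ in place of $m,n$,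
$$\binom w{s+1}=\binom ws\frac{w-s}{s+1},\qquad\binom Vs\ge\left(\frac Vw\right)^s\binom ws .$$
So for $V\ge w$ it suffices that
$$\left(\frac Vw\right)^s\ge\frac{w-s}{s+1}. \tag{16}$$
Since $(w,s+1)$ is not good, (ii) fails, that is $w<25(s+1)^2$, and therefore
$$\frac{w-s}{s+1}<25(s+1). \tag{17}$$

## 10. Proofs of Theorems 1 and 2

Dualizing exchanges $r$ and $n-r$ and preserves the number of bases. So in both theorems we may assume $r\le n/2$. If $r=0$, then $b=1$, and $n$ loops realise it. Let $r\ge1$, and let $s$, $w$, $V$ be as in Section 9. If $s=r$ we are done, so let $s<r$. In each case below we show $\nu(s)\le V$, and then Lemma 7 finishes the proof.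

**Proof of Theorem 1.** Let $n\ge2^{26}$. Since $(w,s+1)$ is not good, condition (iii) fails as well, so $w<2(s+1)$ or $w<2^{24}$.

**Case $w<2(s+1)$.** Here the symmetry of binomials does the work. We have $b\le\binom w{s+1}\le\binom{2s+1}{s+1}=\binom{2s+1}s$. Hence
$$\nu(s)\le2s+1=s+(s+1)\le s+r\le s+(n-r)=V .$$

**Case $2(s+1)\le w<2^{24}$.** Here $V\ge n-r\ge n/2\ge2^{25}>2w$, and it suffices to prove (16).

- If $s\ge8$, then $(V/w)^s\ge2^s\ge25(s+1)$: for $s=8$ this is $256\ge225$, and raising $s$ by one doubles the left side while the right side grows by the factor $\frac{s+2}{s+1}<2$. Now (17) gives (16).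
- If $s\le7$, then $w<25\cdot8^2=1600$, so $V/w>2^{25}/1600>20000>25(s+1)$. As $s\ge1$, $(V/w)^s\ge V/w$, and (17) gives (16). $\square$

**Proof of Theorem 2.** As $r\le n/2$, the hypothesis reads $n\ge1250r^2$. Failure of (ii) for $(w,s+1)$ gives $w<25(s+1)^2\le25r^2$, because $s+1\le r$. Also, as $s\ge1$,
$$V=n-r+s>1250r^2-r\ge1249r^2,$$
so $V/w>1249/25>49.9$. Again we prove (16).

- If $s=1$, then $w<100$, so $w\le99$ and $\frac{w-1}2\le49<49.9<V/w$.
- If $s\ge2$, then by (17) $\frac{w-s}{s+1}<25(s+1)\le49.9^s<(V/w)^s$. The middle inequality holds for $s=2$, where it reads $75\le49.9^2$, and raising $s$ by one multiplies the right side by $49.9$ and the left side by $\frac{s+2}{s+1}<2$.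

So $\nu(s)\le V$, and Lemma 7 applies. For the last sentence of the theorem, if the rank or the corank is $r$, then $\min(\text{rank},\text{corank})\le r$, so $n\ge1250r^2$ implies the hypothesis. $\square$
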